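\newtheorem{theorem}{Theorem}
\newtheorem{lemma}[theorem]{Lemma}
\newtheorem{corollary}[theorem]{Corollary}
\newtheorem*{conjecture}{Conjecture}
\theoremstyle{remark}
\newtheorem{remark}[theorem]{Remark}
\newtheorem{example}[theorem]{Example}
\numberwithin{equation}{section}

\title{Incomplete left-invariant metrics\\ whose null geodesics are complete}


\begin{abstract}
It was conjectured that an incomplete left-invariant pseudo-Riemannian metric on a Lie group always has an incomplete null geodesic. We disprove this with a metric of signature $(2,2)$ on a four-dimensional unimodular solvable group that admits compact quotients. The dimension is minimal. Counterexamples exist in every signature $(p,q)$ with $p,q\ge 2$. On groups whose Lie algebra has an abelian ideal of codimension one these are exactly the signatures in which the conjecture fails: there, every incomplete Lorentzian metric is null-incomplete. For general groups we show that an incomplete geodesic whose velocity blows up at the rate $O(1/(T-t))$ does force null-incompleteness.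
\end{abstract}

\section{The question and the answer}

Let $G$ be a Lie group with a left-invariant pseudo-Riemannian metric of arbitrary signature. Such a metric is the same thing as a nondegenerate symmetric bilinear form $\langle\cdot,\cdot\rangle$ on the Lie algebra $\mathfrak g$. It is \emph{complete} if every geodesic extends to all values $t\in\mathbb R$ of the affine parameter, and \emph{incomplete} otherwise. A geodesic is \emph{null} if $\langle\dot\gamma,\dot\gamma\rangle=0$ and $\dot\gamma\ne0$. The metric is \emph{null-incomplete} if some null geodesic does not extend to all of $\mathbb R$, and \emph{null-complete} otherwise.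

Left translation moves the velocity of a geodesic to a curve $X(t)=dL_{\gamma(t)^{-1}}\dot\gamma(t)$ in $\mathfrak g$. This curve solves an autonomous equation $\dot X=Q(X)$ with $Q$ homogeneous quadratic, and $c=\langle X,X\rangle$ is conserved. If the form is definite, $X$ stays in a compact set, so every definite left-invariant metric is complete. If it is indefinite, $X$ may blow up in finite time. Suppose it does, and let $|\cdot|$ be any Euclidean norm on $\mathfrak g$. Then
\[
\Big\langle \frac{X}{|X|},\frac{X}{|X|}\Big\rangle=\frac{c}{|X|^2}\longrightarrow 0 ,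
\]
so the direction of $X$ approaches the null cone. Since $Q$ is homogeneous, the direction moves, up to reparametrization, by a flow that does not depend on $|X|$. One therefore expects null solutions to blow up as well. This is the content of the following conjecture, whose source is \cite{source}.

\begin{conjecture}
An incomplete left-invariant pseudo-Riemannian metric on a Lie group is necessarily null-incomplete.
\end{conjecture}

The conjecture is false.

\begin{theorem}\label{thm:main}
Let $\alpha,\beta>0$. Let $\mathfrak g$ have basis $e_0,e_x,e_y,e_w$ with nonzero brackets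
\[
[e_0,e_x]=\alpha e_x-\beta e_w,\qquad [e_0,e_w]=\beta e_x+\alpha e_w,\qquad [e_0,e_y]=-2\alpha e_y,
\]
and let the nonzero products be $\langle e_0,e_0\rangle=1$, $\langle e_x,e_x\rangle=-1$, $\langle e_y,e_w\rangle=-1$, a form of signature $(2,2)$. On any Lie group with Lie algebra $\mathfrak g$, every geodesic with $\langle\dot\gamma,\dot\gamma\rangle\le0$ is complete, in particular every null geodesic. For every $c>0$ there is an incomplete geodesic with $\langle\dot\gamma,\dot\gamma\rangle=c$. For suitable $\alpha,\beta$ the simply connected group $G$ has a cocompact lattice $\Gamma$, so that the compact manifold $\Gamma\backslash G$ is null-complete and incomplete.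
\end{theorem}

The heuristic fails for the following reason. The constant $c$ is negligible compared with $|X|^2$, but it can still decide the outcome at a sparse sequence of moments. In Theorem~\ref{thm:main} the geodesic equation reduces to a particle on a line with $\dot\theta^2=\Phi(\theta)+c$, where $\Phi$ returns to values $\le0$ infinitely often at both ends of the line. With $c\le0$ the particle cannot pass these places. With $c>0$ there are particles that pass all of them, at one end, in finite total time.

Call a Lie group \emph{almost abelian} if its Lie algebra has an abelian ideal of codimension one. The algebra of Theorem~\ref{thm:main} is of this kind.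

\begin{theorem}\label{thm:sig}
For all $p,q\ge2$ there is an incomplete, null-complete left-invariant metric of signature $(p,q)$ on some almost abelian Lie group.
\end{theorem}

\begin{theorem}\label{thm:lor}
On an almost abelian Lie group of dimension $N$, every incomplete left-invariant Lorentzian metric (signature $(N-1,1)$ or $(1,N-1)$) is null-incomplete.
\end{theorem}

Since definite metrics are complete, Theorems~\ref{thm:sig} and~\ref{thm:lor} together give the following.

\begin{corollary}
Restricted to almost abelian groups, the conjecture holds in signature $(p,q)$ if and only if $\min(p,q)\le1$.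
\end{corollary}

\begin{theorem}\label{thm:dim3}
The conjecture holds for Lie groups of dimension at most $3$. Hence the dimension $4$ in Theorem~\ref{thm:main} is minimal.
\end{theorem}

The last result holds for every group and every signature, and says how much of the heuristic survives.

\begin{theorem}\label{thm:growth}
Fix a Euclidean norm on $\mathfrak g$. Suppose the metric is null-complete and $X\colon[0,T)\to\mathfrak g$, $X=dL_{\gamma^{-1}}\dot\gamma$, is the velocity of a geodesic that cannot be continued past $T<\infty$. Then
\[
\log|X(t)|=o\Big(\int_0^t|X|\Big)\qquad(t\to T).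
\]
In particular, an incomplete geodesic with $|X(t)|\le C/(T-t)$ forces null-incompleteness.
\end{theorem}

Lorentzian metrics on general Lie groups of dimension at least $4$ are not settled here.

Section~\ref{sec:prelim} reduces the almost abelian case, when the ideal is nondegenerate, to a one-dimensional integral criterion. Sections~\ref{sec:main}--\ref{sec:lor} use it to prove Theorems~\ref{thm:main}--\ref{thm:lor}. Section~\ref{sec:dim3} treats dimension three and Section~\ref{sec:growth} proves Theorem~\ref{thm:growth}; the latter does not depend on Sections~\ref{sec:main}--\ref{sec:dim3}, except for a closing remark.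

\section{From geodesics to motion on a line}\label{sec:prelim}

\subsection{The geodesic equation on the Lie algebra}

For left-invariant fields, Koszul's formula reads
\[
2\langle\nabla_xy,z\rangle=\langle[x,y],z\rangle-\langle[y,z],x\rangle+\langle[z,x],y\rangle ,
\]
so $\langle\nabla_xx,z\rangle=\langle[z,x],x\rangle$. Along a curve with $X=dL_{\gamma^{-1}}\dot\gamma$ the geodesic equation is $\dot X+\nabla_XX=0$, that is,
\begin{equation}\label{eq:EA}
\langle\dot X,z\rangle=\langle X,[X,z]\rangle\qquad\text{for all }z\in\mathfrak g .
\end{equation}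
Taking $z=X$ shows that $\langle X,X\rangle$ is constant. If $X$ is defined on an interval, then $\dot\gamma=dL_\gamma X(t)$ can be solved on that whole interval: by left invariance the local existence time does not depend on the position $\gamma(t)$, so it is bounded below on compact subintervals. So $\gamma$ is complete if and only if $X$ is, and completeness depends only on $(\mathfrak g,\langle\cdot,\cdot\rangle)$. If $X(t)$ solves \eqref{eq:EA}, so does $-X(-t)$. Multiplying the metric by a nonzero constant, possibly negative, changes neither the geodesics nor which of them are null.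

\subsection{Almost abelian algebras with nondegenerate ideal}\label{ssec:aa}

Let $\mathfrak g=\mathbb Re_0\ltimes V$ with $V$ an abelian ideal and $[e_0,v]=Dv$ for $v\in V$. Suppose that $\langle\cdot,\cdot\rangle|_V$ is nondegenerate. Replacing $e_0$ by $e_0+v_1$ with $v_1\in V$ does not change $D$, so we may assume $e_0\perp V$. After multiplying the metric by a nonzero constant, possibly negative, we may also assume $\langle e_0,e_0\rangle=1$. Put
\[
F=-\langle\cdot,\cdot\rangle|_V,\qquad F(v)=F(v,v),
\]
and let $B$ be the $F$-adjoint of $D$, so $F(Bv,z)=F(v,Dz)$.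

Write $X=ue_0+v$. For $z\in V$ we have $[X,z]=uDz$, and \eqref{eq:EA} gives $\langle\dot v,z\rangle=u\langle v,Dz\rangle=u\langle Bv,z\rangle$. For $z=e_0$ we have $[X,e_0]=-Dv$, and \eqref{eq:EA} gives $\dot u=-\langle v,Dv\rangle=F(v,Bv)$. Thus \eqref{eq:EA} becomes
\begin{equation}\label{eq:uv}
\dot v=uBv,\qquad \dot u=F(v,Bv),\qquad u^2-F(v)=c=\langle X,X\rangle .
\end{equation}
Conversely, every pair $(F,B)$ with $F$ nondegenerate arises, by letting $D$ be the $F$-adjoint of $B$. If $F$ has signature $(r,s)$, the metric has signature $(1+s,r)$.

The first equation says that $v$ runs along an orbit of the one-parameter group $e^{\theta B}$. Let $\dot\theta=u$, $\theta(0)=0$, and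
\[
\Phi_{v_0}(\theta)=F(e^{\theta B}v_0).
\]
Then $v=e^{\theta B}v(0)$, and \eqref{eq:uv} becomes
\begin{equation}\label{eq:theta}
\dot\theta^2=\Phi_{v(0)}(\theta)+c,\qquad \ddot\theta=\tfrac12\Phi_{v(0)}'(\theta).
\end{equation}
This is a particle on the line in the potential $-\frac12\Phi$ with energy $\frac c2$. Conversely, a solution $\theta$ of the second equation in \eqref{eq:theta} with $\theta(0)=0$ gives a solution $u=\dot\theta$, $v=e^{\theta B}v(0)$ of the two differential equations in \eqref{eq:uv}, so $\theta$ and $X$ have the same maximal interval of existence.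

\begin{lemma}[Criterion]\label{lem:crit}
Let $c\in\mathbb R$. Equation \eqref{eq:uv} has an incomplete solution with $\langle X,X\rangle=c$ if and only if for some $v_0\in V$, $\epsilon\in\{1,-1\}$ and $\theta_1\in\mathbb R$,
\[
\Phi_{v_0}(\epsilon\theta)+c>0\quad(\theta\ge\theta_1)\qquad\text{and}\qquad \int_{\theta_1}^\infty\frac{d\theta}{\sqrt{\Phi_{v_0}(\epsilon\theta)+c}}<\infty .
\]
\end{lemma}

For $c=0$ this characterizes null-incompleteness, since an incomplete solution is not identically zero.

\begin{proof}
Suppose the condition holds. Replacing $e_0$ by $-e_0$ changes $(u,B,\theta)$ into $(-u,-B,-\theta)$, so let $\epsilon=1$. Start at $v=e^{\theta_1B}v_0$, $u=\sqrt{\Phi_{v_0}(\theta_1)+c}>0$, and measure $\theta$ so that it starts at $\theta_1$. Then $\dot\theta^2=\Phi_{v_0}(\theta)+c$, which does not vanish for $\theta\ge\theta_1$, so $\theta$ increases and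
\[
t=\int_{\theta_1}^{\theta(t)}\frac{d\theta}{\sqrt{\Phi_{v_0}(\theta)+c}}
\]
stays below a finite constant. Hence the solution does not exist for all $t\ge0$.

Conversely, let a solution be incomplete. By time reversal we may assume that it stops at some $T\in(0,\infty)$. If $\theta$ were bounded on $[0,T)$, then $v=e^{\theta B}v(0)$ and $u^2=\Phi_{v(0)}(\theta)+c$ would be bounded and the solution would extend. So $\theta$ is unbounded. If $\dot\theta(t_0)=0$, then $\theta(2t_0-t)$ solves the same second-order equation with the same data at $t_0$, so the maximal interval of existence is symmetric about $t_0$. If $\dot\theta$ had two zeros $t_1<t_2$, the maximal interval would be invariant under translation by $2(t_2-t_1)$, hence equal to $\mathbb R$, contrary to assumption. So $\dot\theta$ has at most one zero and constant sign near $T$, and $\theta\to\epsilon\infty$ monotonically with $\epsilon=\pm1$. By \eqref{eq:theta}, $\Phi_{v(0)}+c=\dot\theta^2>0$ near $\epsilon\infty$, and the integral is the time elapsed before $T$, which is finite.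
\end{proof}

In particular, the integral diverges whenever $\Phi_{v_0}\le C(1+\theta^2)$ with a constant $C$ at the end in question, for instance if $\Phi_{v_0}$ is bounded above there.

\begin{example}[Dimension two]\label{ex:dim2}
Let $V=\mathbb R$, $F(v)=v^2$ and $Bv=v$; the metric is Lorentzian on the nonabelian two-dimensional algebra. Here $\dot\theta^2=v_0^2e^{2\theta}+c$. With $v_0\ne0$ the integral converges at $+\infty$ for every $c$, so there are incomplete geodesics of every causal type, and the null ones satisfy $\dot\theta=\pm|v_0|e^\theta$.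
\end{example}

\begin{remark}\label{rem:infty}
What Example~\ref{ex:dim2} shows is general: \emph{if the condition of Lemma~\ref{lem:crit} holds for some $c$ and $\Phi_{v_0}\to+\infty$ at the end in question, then it holds for $c=0$ as well}, because eventually $\Phi_{v_0}+c\le2\Phi_{v_0}$. A counterexample of this kind therefore needs an orbit for which the integral converges although $\Phi_{v_0}$ does not tend to $+\infty$. If all eigenvalues of $B$ are real, then $\Phi_{v_0}$ is a linear combination of functions $\theta^ie^{\sigma\theta}$, so it has a limit in $[-\infty,\infty]$, and convergence of the integral forces the limit $+\infty$. So $\Phi_{v_0}$ must oscillate, and $B$ must have nonreal eigenvalues.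
\end{remark}

\section{A counterexample in dimension four}\label{sec:main}

\subsection{The idea}\label{ssec:idea}

By Remark~\ref{rem:infty} we want a function $\Phi$ that grows but has infinitely many valleys, in which it returns to bounded values. The simplest way to obtain one is to let $B$ act on $\mathbb R^2=\{x+iy\}$ as multiplication by $\alpha+i\beta$ and to take $F=x^2$. With initial point $re^{i\varphi}$,
\[
\Phi(\theta)=r^2e^{2\alpha\theta}\cos^2(\beta\theta+\varphi).
\]
If $c=0$, the particle satisfies $|\dot\theta|=re^{\alpha\theta}|\cos(\beta\theta+\varphi)|$. The zeros of $\Phi$ are double, so they are equilibria, and the particle rests at one of them or is trapped between two of them forever. If $c>0$, it crosses a valley near $\theta$ in time about $\int ds/\sqrt{c+e^{2\alpha\theta}s^2}$, which is of order $\theta e^{-\alpha\theta}$, and the sum over all valleys converges. So there are solutions with $c>0$ that blow up, and none with $c=0$.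

The form $F=x^2$ is degenerate, so this is not yet a metric. We pair $y$ with a new coordinate $w$ and take $F=x^2+2yw$. Orbits with $w=0$ are as before, but orbits with $w\ne0$ might have their valleys lifted above $0$. This does not happen: the valleys are at the zeros of $x$, where $y$ takes alternating signs, while $w$ keeps its sign. So $2yw\le0$ in every second valley. That is the whole construction.

\subsection{Proof of Theorem~\ref{thm:main}: geodesics}

Write $v=xe_x+ye_y+we_w$. Here $e_0\perp V$, $\langle e_0,e_0\rangle=1$ and $F=x^2+2yw$. The components of $Bv$ are $F(Bv,e_x)$, $F(Bv,e_w)$, $F(Bv,e_y)$ in the order $x,y,w$, and from $F(Bv,z)=F(v,Dz)$ we get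
\begin{align*}
(Bv)_x&=F(v,\alpha e_x-\beta e_w)=\alpha x-\beta y,\\
(Bv)_y&=F(v,\beta e_x+\alpha e_w)=\beta x+\alpha y,\\
(Bv)_w&=F(v,-2\alpha e_y)=-2\alpha w .
\end{align*}
So $B$ multiplies $x+iy$ by $\alpha+i\beta$ and $w$ by $-2\alpha$. If $v_0$ has $x_0+iy_0=re^{i\varphi}$ with $r\ge0$, then
\begin{equation}\label{eq:Phi4}
\Phi_{v_0}(\theta)=r^2e^{2\alpha\theta}\cos^2(\beta\theta+\varphi)+2rw_0e^{-\alpha\theta}\sin(\beta\theta+\varphi).
\end{equation}

\emph{Geodesics with $c\le0$ are complete.} Let $\theta_k=(\frac\pi2-\varphi+k\pi)/\beta$, $k\in\mathbb Z$. The cosine in \eqref{eq:Phi4} vanishes at $\theta_k$ and the sine is $(-1)^k$, so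
\[
\Phi_{v_0}(\theta_k)=2(-1)^krw_0e^{-\alpha\theta_k}.
\]
For every $v_0$ this is $\le0$ for infinitely many $k\to+\infty$ and for infinitely many $k\to-\infty$. If $c\le0$, then $\Phi_{v_0}+c>0$ fails arbitrarily far out in both directions, and Lemma~\ref{lem:crit} excludes incomplete solutions.

\emph{For every $c>0$ there is an incomplete geodesic.} Take $v_0=e_x$, so $\Phi_{v_0}+c=c+e^{2\alpha\theta}\cos^2\beta\theta>0$ everywhere. For $k\ge0$ let $I_k=[k\pi/\beta,(k+1)\pi/\beta]$ and $E_k=e^{\alpha k\pi/\beta}$. On $I_k$ write $\theta=((k+\frac12)\pi+s)/\beta$ with $|s|\le\frac\pi2$. Then $|\cos\beta\theta|=|\sin s|\ge2|s|/\pi$ and $e^{\alpha\theta}\ge E_k$, so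
\[
\int_{I_k}\frac{d\theta}{\sqrt{\Phi_{v_0}+c}}\le\frac2\beta\int_0^{\pi/2}\frac{ds}{\sqrt{c+4E_k^2s^2/\pi^2}}=\frac{\pi}{\beta E_k}\operatorname{arsinh}\frac{E_k}{\sqrt c}.
\]
Since $E_k$ grows geometrically and $\operatorname{arsinh}(E_k/\sqrt c)$ grows at most linearly in $k$, the sum over $k$ converges and Lemma~\ref{lem:crit} applies. For instance, with $c=1$ the geodesic with $X(0)=\sqrt2\,e_0+e_x$ is incomplete.

\subsection{Proof of Theorem~\ref{thm:main}: compact quotients}

The polynomial $Y^3-Y-1$ has discriminant $4-27=-23<0$, so it has one real root $\rho_0$ and a pair of nonreal roots. It is negative at $Y=1$, so $\rho_0>1$. The product of the roots is $1$, so the nonreal roots have modulus $\rho_0^{-1/2}$ and the companion matrix has determinant $1$. Let $M\in SL(3,\mathbb Z)$ be the inverse of the companion matrix. Its eigenvalues are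
\[
\rho_0^{-1}=e^{-2\alpha},\qquad e^{\alpha\pm i\beta},\qquad \alpha=\tfrac12\log\rho_0>0,\quad \beta\in(0,\pi).
\]
Use these $\alpha,\beta$ in Theorem~\ref{thm:main}. As $D$ is an adjoint of $B$, it has the eigenvalues $-2\alpha,\alpha\pm i\beta$ of $B$. So $e^D$ and $M$ are real matrices with the same three distinct eigenvalues, and $e^D=PMP^{-1}$ for some $P\in GL(3,\mathbb R)$. The simply connected group is $G=\mathbb R\ltimes\mathbb R^3$ with $(t,v)(t',v')=(t+t',v+e^{tD}v')$. Since $e^D(P\mathbb Z^3)=PM\mathbb Z^3=P\mathbb Z^3$, the set $\Gamma=\mathbb Z\ltimes P\mathbb Z^3$ is a discrete subgroup. From $(n,z)(t,v)=(n+t,z+e^{nD}v)$ we see that every element of $G$ can be moved by $\Gamma$ into $[0,1]\times P[0,1]^3$, so $\Gamma\backslash G$ is compact. The left-invariant metric descends to $\Gamma\backslash G$, and geodesics of the quotient lift to $G$ with the same interval of existence. Hence $\Gamma\backslash G$ is null-complete and incomplete. \qed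

\begin{remark}
Both parameters matter. If $\alpha=0$, then $\Phi_{v_0}$ is bounded for every $v_0$ and the metric is complete. If $\beta=0<\alpha$, then $\Phi_{e_x}=e^{2\alpha\theta}$ and the metric is null-incomplete. The factor $-2\alpha$, on the other hand, only serves to make $\mathfrak g$ unimodular, as the quotient requires. If $[e_0,e_y]=\delta e_y$ with any real $\delta$, then $\Phi_{v_0}(\theta_k)=2(-1)^krw_0e^{(\alpha+\delta)\theta_k}$ and the proof about geodesics is otherwise unchanged.
\end{remark}

\section{All signatures $(p,q)$ with $p,q\ge2$}\label{sec:sig}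

Adding positive directions to Theorem~\ref{thm:main} is easy. Take the product with a Euclidean space: a null geodesic of the product projects to a geodesic of the first factor with $c\le0$, which is complete. A flat \emph{negative} factor does not work, because then some null geodesics of the product project to incomplete geodesics with $c>0$. To raise $q$ we add blocks on which $\Phi$ oscillates between large positive and large negative values, so that a nontrivial component there produces turning points.

\begin{proof}[Proof of Theorem~\ref{thm:sig}]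
For $m,l\ge0$ let $V=\mathbb R^3\oplus\mathbb C^m\oplus\mathbb R^l\ni(x,y,w;\zeta;\eta)$ and
\[
F=x^2+2yw+\operatorname{Re}\sum_j\zeta_j^2-|\eta|^2 .
\]
Let $B$ act on $\mathbb R^3$ as in Section~\ref{sec:main} with $\alpha=\beta=1$, on $\mathbb C^m$ as multiplication by $2+i$, and on $\mathbb R^l$ as $0$. The form $F$ has signature $(2+m,1+m+l)$, so the metric has signature $(2+m+l,2+m)$. If $p\ge q\ge2$, take $m=q-2$ and $l=p-q$. The signatures with $p<q$ follow by changing the sign of the metric.

With $S=\sum_j\zeta_j^2$ ($\zeta$ and $\eta$ taken at $v_0$) we have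
\[
\Phi_{v_0}=r^2e^{2\theta}\cos^2(\theta+\varphi)+2rw_0e^{-\theta}\sin(\theta+\varphi)+e^{4\theta}\operatorname{Re}(e^{2i\theta}S)-|\eta|^2 .
\]
We apply Lemma~\ref{lem:crit} with $c=0$, with $\theta_k$ as in Section~\ref{sec:main}.

\emph{At $+\infty$.} If $S\ne0$, then at the points with $\operatorname{Re}(e^{2i\theta}S)=-|S|$ we have $\Phi_{v_0}\le r^2e^{2\theta}+2r|w_0|e^{-\theta}-|S|e^{4\theta}$, which is negative for large $\theta$. If $S=0$, then $\Phi_{v_0}(\theta_k)=2(-1)^krw_0e^{-\theta_k}-|\eta|^2\le0$ for infinitely many $k\to+\infty$. In both cases positivity fails.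

\emph{At $-\infty$.} All terms except the second are bounded. If $rw_0\ne0$, then $\Phi_{v_0}(\theta_k)\to-\infty$ along every second $k\to-\infty$, and positivity fails. If $rw_0=0$, then $\Phi_{v_0}$ is bounded there, so the integral diverges if it is defined at all.

So the metric is null-complete. With $\zeta=\eta=0$ and $v_0=e_x$ the function $\Phi_{v_0}$ is that of Section~\ref{sec:main}, and there are incomplete geodesics for every $c>0$.
\end{proof}

\section{Lorentzian metrics on almost abelian groups}\label{sec:lor}

We prove Theorem~\ref{thm:lor}. Let $V$ be an abelian ideal of codimension one, with $e_0$ and $D$ as before. If the restriction of the metric to $V$ is degenerate, the reduction of Section~\ref{ssec:aa} is not available, but the conjecture then holds for a simple reason, in any signature.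

\subsection{Degenerate $V$}\label{ssec:deg}

The idea is that the component of the momentum that makes the solution blow up evolves by itself, and the remaining component can be adjusted to make the solution null.

Let $e^0\in\mathfrak g^*$ satisfy $e^0(e_0)=1$, $e^0|_V=0$, let $g^*$ be the dual form on $\mathfrak g^*$, and let $z_0\in\mathfrak g$ be the vector dual to $e^0$, so $\langle z_0,\cdot\rangle=e^0$. Then $V=z_0^\perp$, and $V$ is degenerate exactly when $z_0\in V$, that is, $g^*(e^0,e^0)=e^0(z_0)=0$.

Write $\langle X,\cdot\rangle=\mu e^0+\hat p$ with $\hat p(e_0)=0$, and put $p=\hat p|_V\in V^*$. With $X=ue_0+v$, equation \eqref{eq:EA} for $z\in V$ and for $z=e_0$ reads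
\[
\dot p=uD^*p,\qquad \dot\mu=-p(Dv).
\]
Since $g^*(e^0,e^0)=0$,
\[
u=e^0(X)=g^*(e^0,\mu e^0+\hat p)=g^*(e^0,\hat p)=:\ell(p)
\]
is a linear function of $p$ alone. So $\dot p=\ell(p)D^*p$ is autonomous. Moreover $X=\mu z_0+\hat p^\sharp$, where $\hat p^\sharp$ is the vector dual to $\hat p$, so $v=\mu z_0+\hat p^\sharp-\ell(p)e_0$. Hence $\dot\mu=-p(Dv)$ is affine in $\mu$ with coefficients polynomial in $p$, and $\mu$ exists as long as $p$ does. A solution is therefore incomplete if and only if its $p$-part is, whatever $\mu(0)$.

Suppose some solution is incomplete. Then $\ell(p(0))\ne0$, since otherwise $p$ is constant. Now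
\[
\langle X,X\rangle=2\mu\,\ell(p)+g^*(\hat p,\hat p),
\]
so we can choose $\mu(0)$ to make $\langle X,X\rangle=0$ without changing $p(t)$. The new solution is nonzero, null and incomplete.

\subsection{Nondegenerate $V$: what has to be shown}

Now use the normalization of Section~\ref{ssec:aa}, and let $n=\dim V$. With $\langle e_0,e_0\rangle=1$, a Lorentzian metric has $V$ either negative definite or of signature $(n-1,1)$ with $n\ge2$. So $F$ is \emph{positive definite} or of \emph{signature $(1,n-1)$} with $n\ge2$. Assume that there is an incomplete solution. By Lemma~\ref{lem:crit}, after replacing $(e_0,B)$ by $(-e_0,-B)$ if necessary, there are $v_0,c,\theta_1$ with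
\begin{equation}\label{eq:hyp}
\Phi+c>0\ \text{ on }[\theta_1,\infty),\qquad \int_{\theta_1}^\infty\frac{d\theta}{\sqrt{\Phi+c}}<\infty,\qquad \Phi=\Phi_{v_0}.
\end{equation}
Call $\tilde v\in V$ \emph{good} if $\Phi_{\tilde v}>0$ near $+\infty$ and $\int^\infty\Phi_{\tilde v}^{-1/2}\,d\theta<\infty$. By Lemma~\ref{lem:crit} with $c=0$, a good vector gives an incomplete null geodesic. \emph{So we must find a good vector.}

If $\Phi\to\infty$, then $v_0$ is good by Remark~\ref{rem:infty}. The difficulty is that $\Phi$ may have valleys, as in Section~\ref{sec:main}. The remedy is to remove the oscillation by averaging: we replace the orbit of $v_0$ by the part of it that comes from real eigenvalues of $B$, and correct the result in a critical case (Step~6 below). The averaged orbit must not become trivial, and this is where the Lorentzian hypothesis enters: one sheet of $\{F\ge0\}$ is a convex cone, and averages stay in it. In Theorem~\ref{thm:main}, where $F$ has signature $(2,1)$, the direction of the orbit of $e_x$ runs around the circle $(\cos\beta\theta,\sin\beta\theta,0)$ in $\{F\ge0\}$, and its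 average is $0$.

\subsection{Exponential polynomials and their means}

A \emph{trigonometric polynomial} is a finite real linear combination of functions $\cos\omega\theta,\sin\omega\theta$, $\omega\ge0$ real; it may have values in a real vector space. Its \emph{mean} $M(T)=\lim_{L\to\infty}\frac1L\int_0^LT\,d\theta$ is its constant term, and $M(T')=0$. An \emph{exponential polynomial} is a finite sum
\[
f=\sum e^{\sigma\theta}\theta^iT_{\sigma,i}(\theta),\qquad \sigma\in\mathbb R,\ i\in\mathbb Z_{\ge0},
\]
with trigonometric polynomials $T_{\sigma,i}$. The functions $\theta^ie^{z\theta}$ ($i\ge0$, $z\in\mathbb C$) are linearly independent, so the $T_{\sigma,i}$ are determined by $f$. Order the pairs $(\sigma,i)$ lexicographically. If $f\not\equiv0$, let $\operatorname{ord}f$ be the largest pair with $T_{\sigma,i}\not\equiv0$; this $T_{\sigma,i}$ is the \emph{leading coefficient}. If $\operatorname{ord}f=(\sigma,i)$, then $f=e^{\sigma\theta}\theta^i(T_{\sigma,i}+o(1))$. Here and below $o(1)$ and $O(\cdot)$ refer to $\theta\to+\infty$. Put $Mf=\sum e^{\sigma\theta}\theta^iM(T_{\sigma,i})$.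

\begin{lemma}\label{lem:trig}
Let $T$ be a real-valued trigonometric polynomial.
\begin{enumerate}
\item[\textup{(T1)}] If $T\ge0$ on $\mathbb R$ and $T\not\equiv0$, then $M(T)>0$.
\item[\textup{(T2)}] If $T\ge-o(1)$ as $\theta\to\infty$, then $T\ge0$ on $\mathbb R$.
\item[\textup{(T3)}] If $f$ is a real exponential polynomial with $\operatorname{ord}f>(0,0)$, and $f+c'\ge0$ near $+\infty$ for some constant $c'$, then the leading coefficient of $f$ is $\ge0$ on $\mathbb R$ and has positive mean.
\end{enumerate}
\end{lemma}

\begin{proof}
(T1) Suppose $T\ge0$ and $M(T)=0$. The coefficient of $e^{i\omega\theta}$ in $T$ is $M(Te^{-i\omega\theta})$, and its modulus is at most $M(|T|)=M(T)=0$. So $T\equiv0$.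

(T2) Let $\omega_1,\dots,\omega_d$ be the frequencies of $T$. The points $(\omega_1N,\dots,\omega_dN)$, $N=1,2,\dots$, accumulate somewhere in the torus $(\mathbb R/2\pi\mathbb Z)^d$. Taking differences of far apart members of a convergent subsequence, we find integers $h_j\to\infty$ with $\omega_ih_j\to0$ modulo $2\pi$ for all $i$. Hence $T(\theta)=\lim_jT(\theta+h_j)\ge0$ for every $\theta$.

(T3) Divide $f+c'\ge0$ by $e^{\sigma\theta}\theta^i\to\infty$, where $(\sigma,i)=\operatorname{ord}f$, and apply (T2), then (T1).
\end{proof}

For $v\in V$ the function $e^{\theta B}v$ is an exponential polynomial. Let $v_{\mathbb R}$ be the component of $v$ in the sum of the generalized eigenspaces of $B$ for real eigenvalues. A generalized eigenvector for $\sigma+i\omega$ contributes terms $e^{\sigma\theta}\theta^ie^{i\omega\theta}$, so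
\begin{equation}\label{eq:real}
e^{\theta B}v_{\mathbb R}=M(e^{\theta B}v).
\end{equation}

By \eqref{eq:hyp}, $v_0\ne0$. Let $(\lambda,k)=\operatorname{ord}(e^{\theta B}v_0)$, let $q$ be the leading coefficient, and $v_*=M(q)$.

\begin{lemma}\label{lem:lead}
We have $q(\theta)=e^{\theta(B-\lambda)}q(0)$, there is $\delta>0$ with $|q(\theta)|\ge\delta$ for all $\theta$, and $Bv_*=\lambda v_*$. Moreover
\begin{equation}\label{eq:five}
\lambda>0,\quad\text{or}\quad \lambda=0\text{ and }k\ge2;\qquad\text{in particular } \int^\infty e^{-\lambda\theta}\theta^{-k}\,d\theta<\infty .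
\end{equation}
\end{lemma}

\begin{proof}
Compare the coefficients of $e^{\lambda\theta}\theta^k$ in $\frac{d}{d\theta}e^{\theta B}v_0=Be^{\theta B}v_0$. On the left the coefficient is $\lambda q+q'$, since differentiating $\theta^i$ only lowers the order. So $q'=(B-\lambda)q$, which gives the formula for $q$, and taking means gives $0=(B-\lambda)v_*$. Write $q=\sum_\omega a_\omega e^{i\omega\theta}$ with complex vectors $a_\omega$. Then $(B-\lambda)a_\omega=i\omega a_\omega$, so on the span of the $a_\omega$ the operator $B-\lambda$ is diagonalizable with imaginary eigenvalues, and $|e^{-\theta(B-\lambda)}a|\le C|a|$ there for all $\theta$. Hence $|q(0)|=|e^{-\theta(B-\lambda)}q(\theta)|\le C|q(\theta)|$, and $q(0)\ne0$ because $q\not\equiv0$. Finally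
\begin{equation}\label{eq:PhiLead}
\Phi=e^{2\lambda\theta}\theta^{2k}\big(F(q(\theta))+o(1)\big).
\end{equation}
By \eqref{eq:hyp}, $\Phi$ is not $O(1+\theta^2)$, and \eqref{eq:five} follows.
\end{proof}

\subsection{$F$ positive definite}

By Lemma~\ref{lem:lead}, $F(q)$ is bounded below by a positive constant, so \eqref{eq:PhiLead} and \eqref{eq:five} show that $v_0$ is good.

\subsection{$F$ of signature $(1,n-1)$}

Fix an $F$-orthogonal splitting $V=\mathbb R\oplus\mathbb R^{n-1}$ with $F=\tau^2-|\cdot|^2$, where $\tau$ is the first coordinate. The set $\mathcal C=\{F\ge0,\ \tau\ge0\}$ is a closed convex cone.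

\medskip\noindent\textbf{Step 1: the mean direction $v_*$ lies in $\mathcal C\setminus\{0\}$.} By \eqref{eq:five} the factor $e^{2\lambda\theta}\theta^{2k}$ in \eqref{eq:PhiLead} tends to $\infty$, so $\Phi+c>0$ gives $F(q)\ge-o(1)$, hence $F(q(\theta))\ge0$ for all $\theta$ by (T2). Since $q(\theta)\ne0$, it follows that $\tau(q(\theta))\ne0$ for all $\theta$. Replacing $v_0$ by $-v_0$ if necessary, we have $q(\theta)\in\mathcal C$ for all $\theta$. So $v_*=M(q)\in\mathcal C$, and $\tau(v_*)=M(\tau\circ q)>0$ by (T1).

\medskip\noindent\textbf{Step 2: the case $F(v_*)>0$.} By \eqref{eq:real}, $e^{\theta B}(v_0)_{\mathbb R}=M(e^{\theta B}v_0)=e^{\lambda\theta}\theta^k(v_*+o(1))$. So $\Phi_{(v_0)_{\mathbb R}}=e^{2\lambda\theta}\theta^{2k}(F(v_*)+o(1))$, and $(v_0)_{\mathbb R}$ is good by \eqref{eq:five}.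

\medskip\noindent\textbf{Step 3: the case $F(v_*)=0$; then $q\equiv v_*$.} From now on $F(v_*)=0$. Write $v_*=(a,b)$ with $a=|b|>0$. For $z=(s,d)\in\mathcal C$ we have
\[
F(v_*,z)=as-b\cdot d\ge a(s-|d|)\ge0,
\]
with equality $F(v_*,z)=0$ only if $s=|d|$ and $b\cdot d=|b||d|$, that is, $z\in\mathbb R_{\ge0}v_*$. Now $F(v_*,q)\ge0$ has mean $F(v_*,v_*)=0$, so $F(v_*,q)\equiv0$ by (T1), and $q(\theta)\in\mathbb Rv_*$ for all $\theta$. Then $q'=(B-\lambda)q=0$, so $q$ is constant and equals its mean $v_*$.

\medskip
The leading part of $\Phi$ is now zero, and we have to look at lower order terms in suitable coordinates.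

\medskip\noindent\textbf{Step 4: null coordinates.} Choose a null vector $v_1$ with $F(v_*,v_1)=1$ (take any $z$ with $F(v_*,z)=1$ and subtract $\frac12F(z)v_*$). On $E=\{v_*,v_1\}^\perp$ the form $F$ is negative definite; put $|m|^2=-F(m)$ for $m\in E$. Writing $z=yv_*+m+wv_1$ we have
\[
F(z)=2yw-|m|^2,\qquad F(z,z')=yw'+wy'-m\cdot m' .
\]
Along $e^{\theta B}v_0$ the coordinates $y,m,w$ are exponential polynomials. By Step~3, $y=e^{\lambda\theta}\theta^k(1+o(1))$, and $m$ and $w$ have order $<(\lambda,k)$ or vanish identically. If $w\equiv0$, then $\Phi=-|m|^2\le0$, contrary to \eqref{eq:hyp}. Let $(\mu,j)=\operatorname{ord}w$, let $W$ be the leading coefficient of $w$, and put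
\[
G=e^{(\lambda+\mu)\theta}\theta^{k+j}.
\]
Then $\Phi\le2yw\le CG$ for large $\theta$, so \eqref{eq:hyp} gives $\int^\infty(CG+|c|)^{-1/2}\,d\theta<\infty$. Hence $G$ is unbounded, which means $(\lambda+\mu,k+j)>(0,0)$ and $G\to\infty$, and then
\begin{equation}\label{eq:G}
\int^\infty G^{-1/2}\,d\theta<\infty .
\end{equation}
As $2yw+c\ge\Phi+c>0$ and $2yw$ has order $(\lambda+\mu,k+j)$ and leading coefficient $2W$, (T3) gives $W\ge0$ and $\bar W:=M(W)>0$.

Next, $|m|^2<2yw+c=O(G)$. Suppose $m\not\equiv0$ has order $(\nu,l)$ and leading coefficient $m_0$. If $(2\nu,2l)>(\lambda+\mu,k+j)$, then $m_0\to0$ as $\theta\to\infty$, and (T2) applied to $-|m_0|^2$ gives $m_0\equiv0$, a contradiction. So $(2\nu,2l)\le(\lambda+\mu,k+j)$. Hence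
\[
m=\sqrt G\,(\tilde m+o(1)),
\]
where $\tilde m$ is the leading coefficient of $m$ if $m\not\equiv0$ and $2\operatorname{ord}m=(\lambda+\mu,k+j)$, and $\tilde m=0$ otherwise. Therefore
\[
\Phi=G\,(2W-|\tilde m|^2+o(1)),\qquad 2W-|\tilde m|^2\ge0,
\]
the inequality by \eqref{eq:hyp}, $G\to\infty$ and (T2). With $\bar m=M(\tilde m)$ and $M(|\tilde m|^2)=|\bar m|^2+M(|\tilde m-\bar m|^2)$, taking means gives
\begin{equation}\label{eq:chain}
2\bar W\ge M(|\tilde m|^2)\ge|\bar m|^2 .
\end{equation}
By \eqref{eq:real}, passing from $v_0$ to $(v_0)_{\mathbb R}$ means applying $M$ to $y,m,w$. So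
\[
\Phi_{(v_0)_{\mathbb R}}=G\,(2\bar W-|\bar m|^2+o(1)).
\]

\medskip\noindent\textbf{Step 5: the case $2\bar W>|\bar m|^2$.} Then $(v_0)_{\mathbb R}$ is good by \eqref{eq:G}.

\medskip\noindent\textbf{Step 6: the critical case $2\bar W=|\bar m|^2$.} Equality holds throughout \eqref{eq:chain}, so $M(2W-|\tilde m|^2)=0$ and $M(|\tilde m-\bar m|^2)=0$. By (T1), $\tilde m\equiv\bar m$ and $2W\equiv|\bar m|^2$, hence $W\equiv\bar W$. Since $\bar W>0$, $\bar m\ne0$. So $m$ has order $(\nu,l)$ with
\[
2\nu=\lambda+\mu,\qquad 2l=k+j .
\]
The averaged orbit now hugs the light cone to leading order. The remedy is to push it inside: $F(z+sv_*)=F(z)+2sw$ increases with $s$ where $w>0$. The push has to be produced by changing the initial vector. Let $v_\lambda$ be the component of $v_0$ in the generalized eigenspace of $B$ for the real eigenvalue $\lambda$; thus $e^{\theta B}v_\lambda$ consists of the non-oscillating terms of $e^{\theta B}v_0$ with $\sigma=\lambda$. As $\operatorname{ord}w<(\lambda,k)$, there are two cases, $\mu<\lambda$ and $\mu=\lambda$.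

\medskip\noindent\emph{Step 6a: $\mu<\lambda$.} Then also $\nu<\lambda$, so $w$ and $m$ contain no terms with $\sigma=\lambda$ and vanish along $e^{\theta B}v_\lambda$. For $\tilde v=(v_0)_{\mathbb R}+v_\lambda$ the coordinates $w,m$ are those of $(v_0)_{\mathbb R}$, while $y=e^{\lambda\theta}\theta^k(2+o(1))$. So
\[
\Phi_{\tilde v}=G\,(4\bar W-|\bar m|^2+o(1))=G\,(2\bar W+o(1)),
\]
and $\tilde v$ is good by \eqref{eq:G}.

\medskip\noindent\emph{Step 6b: $\mu=\lambda$.} Then $\nu=\lambda$ and $j<k$. As $l=(k+j)/2$ is an integer, $k-j\ge2$ is even, so $k\ge2$ and $l\ge1$. Let $N=B-\lambda$ on the generalized eigenspace for $\lambda$, and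
\[
P(\theta)=e^{\theta N}v_\lambda,\qquad e^{\theta B}v_\lambda=e^{\lambda\theta}P(\theta).
\]
This is a vector polynomial with coordinates
\[
y=\theta^k+\cdots,\qquad m=\bar m\,\theta^l+\cdots,\qquad w=\bar W\theta^j+\cdots .
\]
A push is now more delicate. Adding a multiple of $v_*$ to $v_\lambda$ changes $F(P)$ only in degrees at most $j$, which may be too low. Adding a multiple of $Nv_\lambda$, whose orbit is $e^{\lambda\theta}P'$, does not help either: the cross term $2F(P,P')=\frac{d}{d\theta}F(P)$ has lower degree than $F(P)$, and $F(P')$ has the coefficient $2\bar Wkj-|\bar m|^2l^2=-\frac12\bar W(k-j)^2<0$ at its top degree $k+j-2$. The vector $N^2v_\lambda$, with orbit $e^{\lambda\theta}P''$, is the right one. The smallest case shows its effect.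

\begin{example}
Let $n=3$, $k=2$, $j=0$, $l=1$ and $P=\theta^2v_*+\sqrt2\,\theta e+v_1$ with $e\in E$, $|e|=1$. This is $e^{\theta N}v_1$ for the nilpotent $N$ with $Nv_1=\sqrt2\,e$, $Ne=\sqrt2\,v_*$, $Nv_*=0$. Here $F(P)=2\theta^2-2\theta^2=0$, so the orbit lies on the light cone. But $P''=2v_*$ and $F(P+sP'')=4s$, so for $B=\lambda+N$ with $\lambda>0$ and $s>0$ the vector $v_1+sN^2v_1$ has $\Phi=4se^{2\lambda\theta}$ and is good.
\end{example}

We carry this out in general. Let $R=F(P)=2yw-|m|^2$ for the coordinates of $P$. Its coefficient at $\theta^{k+j}$ is $2\bar W-|\bar m|^2=0$. Let $r$ be its coefficient at $\theta^{k+j-1}$. We first compare $R$ with $\Phi$. Write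
\[
e^{\theta B}v_0=e^{\lambda\theta}(P+O)+\rho,
\]
where $O=\sum_i\theta^iO_i$ with trigonometric polynomials $O_i$ of mean zero (eigenvalues $\lambda+i\omega$, $\omega\ne0$), and $\rho$ contains only terms with $\sigma<\lambda$. The leading coefficients of $y,m,w$ along $e^{\theta B}v_0$ are the constants $1,\bar m,\bar W$. So the $y,m,w$ coordinates of $O$ have degree in $\theta$ at most $k-1$, $l-1$, $j-1$ (and vanish if this is negative). The terms of $\Phi$ with $\sigma=2\lambda$ are
\[
e^{2\lambda\theta}\big(R+2F(P,O)+F(O)\big),
\]
and all others have $\sigma<2\lambda$. Using $2l=k+j$, we see that $F(O)$ has degree at most $k+j-2$, and that $F(P,O)$ has degree at most $k+j-1$. The coefficients of $F(P,O)$ have mean zero, since those of $P$ are constant. So $\Phi$ has no terms above $(2\lambda,k+j-1)$, and its coefficient there is $T=r+{}$(a trigonometric polynomial of mean zero). Since $\lambda\ge0$ and $k+j-1\ge1$, we have $(2\lambda,k+j-1)>(0,0)$. If $T\not\equiv0$, then \eqref{eq:hyp} and (T3) give $r=M(T)>0$. If $T\equiv0$, then $r=0$.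

\emph{If $r>0$}, then $\Phi_{v_\lambda}=e^{2\lambda\theta}R\sim r\,e^{2\lambda\theta}\theta^{k+j-1}$. If $\lambda>0$, then $v_\lambda$ is good. If $\lambda=0$, then $\Phi=O(\theta^{k+j-1})$, so \eqref{eq:hyp} forces $k+j-1>2$, and again $v_\lambda$ is good.

\emph{If $T\equiv0$ and $r=0$}, then $\deg R\le k+j-2$ and $\Phi$ has no terms above $(2\lambda,k+j-2)$. For $s>0$ let $\tilde v=v_\lambda+sN^2v_\lambda$, whose orbit is $e^{\lambda\theta}(P+sP'')$. Then
\[
F(P+sP'')=R+2sF(P,P'')+s^2F(P''),
\]
where $F(P'')=2y''w''-|m''|^2$ has degree at most $k+j-4$ or vanishes. The coefficient of $\theta^{k+j-2}$ in $F(P,P'')=yw''+wy''-m\cdot m''$ is, by $|\bar m|^2=2\bar W$ and $2l=k+j$,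
\begin{align*}
\bar W\,[\,j(j-1)+k(k-1)\,]-|\bar m|^2\,l(l-1)
&=\bar W\,[\,j^2+k^2-2l^2-(j+k-2l)\,]\\
&=\tfrac12\bar W\,(k-j)^2>0 .
\end{align*}
So for $s$ large $\Phi_{\tilde v}\sim\kappa\,e^{2\lambda\theta}\theta^{k+j-2}$ with $\kappa>0$. If $\lambda>0$, then $\tilde v$ is good. If $\lambda=0$, then $\Phi=O(1+\theta^{k+j-2})$, so \eqref{eq:hyp} forces $k+j-2>2$, and $\tilde v$ is good.

All cases yield a good vector, and Theorem~\ref{thm:lor} is proved. \qed

\section{Dimension at most three}\label{sec:dim3}

We prove Theorem~\ref{thm:dim3}. Definite metrics are complete, so only Lorentzian metrics in dimensions $2$ and $3$ matter.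

\subsection{Reduction to the unimodular case}

A two-dimensional Lie algebra is abelian or has the one-dimensional ideal $[\mathfrak g,\mathfrak g]$. In both cases it is almost abelian and Theorem~\ref{thm:lor} applies.

Let $\dim\mathfrak g=3$ and suppose first that $\mathfrak g$ is solvable. Then $[\mathfrak g,\mathfrak g]$ is nilpotent of dimension at most $2$, hence abelian. If its dimension is $2$, it is an abelian ideal of codimension one. If $[\mathfrak g,\mathfrak g]=\mathbb Rz$, then $\operatorname{ad}_z$ has rank at most $1$, so the centralizer of $z$ contains some $b\notin\mathbb Rz$. The span of $z,b$ is abelian, and it is an ideal because it contains $[\mathfrak g,\mathfrak g]$. If $[\mathfrak g,\mathfrak g]=0$, there is nothing to show. So $\mathfrak g$ is almost abelian and Theorem~\ref{thm:lor} applies.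

If $\mathfrak g$ is not solvable, its Levi factor has dimension at least $3$, so $\mathfrak g$ is simple. Then $\mathfrak g=[\mathfrak g,\mathfrak g]$ and $\operatorname{tr}\operatorname{ad}_x=0$ for all $x$. It remains to treat a Lorentzian metric, denoted $q$ in this section, on a three-dimensional \emph{unimodular} Lie algebra. After a change of sign $q$ has signature $(2,1)$.

\subsection{The equation with a cross product}

Fix a volume form and define $\times$ by $q(x\times y,z)=\operatorname{vol}(x,y,z)$. This identifies $\Lambda^2\mathfrak g$ with $\mathfrak g$, so $[x,y]=L(x\times y)$ for a unique linear map $L$. Write $L=S+J$ with $S$ self-adjoint and $J$ skew with respect to $q$. We claim $J=0$. If $Y$ is self-adjoint and $Z$ is skew, then $\operatorname{tr}(YZ)=\operatorname{tr}((YZ)^*)=-\operatorname{tr}(ZY)=-\operatorname{tr}(YZ)$, so $\operatorname{tr}(YZ)=0$. The maps $x\times\cdot$ are skew, and by dimension they are all the skew maps. Unimodularity says $\operatorname{tr}(L\circ(x\times\cdot))=0$ for all $x$, so $\operatorname{tr}(JZ)=0$ for all skew $Z$. As $\operatorname{tr}(JY)=0$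 for all self-adjoint $Y$ too, and the trace form is nondegenerate on endomorphisms, $J=0$.

Hence $q(x,[x,z])=q(Sx,x\times z)=\operatorname{vol}(Sx,x,z)=q(Sx\times x,z)$, and \eqref{eq:EA} becomes
\begin{equation}\label{eq:cross}
\dot x=Sx\times x .
\end{equation}
Both $q(x,x)$ and $s(x)=q(x,Sx)$ are conserved, since $Sx\times x$ is orthogonal to $x$ and to $Sx$. Replacing $S$ by $S-\sigma I$ does not change \eqref{eq:cross}, and does not change $s$ on null vectors. \emph{Assume from now on that the metric is null-complete; we prove that it is complete.}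

\subsection{Null-completeness implies completeness}

\noindent(i) \emph{If $x_0\ne0$ is null and $s(x_0)=0$, then $Sx_0\in\mathbb Rx_0$.} Both $x_0$ and $Sx_0$ lie in the plane $x_0^\perp$. If they are independent, they span it, and $Sx_0\times x_0$ is a nonzero element of $(x_0^\perp)^\perp=\mathbb Rx_0$, say $bx_0$ with $b\ne0$. Then $x(t)=x_0/(1-bt)$ solves \eqref{eq:cross} and is null and incomplete, a contradiction.

\medskip\noindent(ii) \emph{Suppose there is no $x_0$ as in} (i), that is, no nonzero null vector with $s=0$. Then every solution is bounded, hence complete. Indeed, if $|x(t_i)|\to\infty$, a limit $\upsilon$ of a subsequence of $x(t_i)/|x(t_i)|$ is nonzero with $q(\upsilon,\upsilon)=0$ and $s(\upsilon)=0$, because $q(x,x)$ and $s(x)$ are constant along the solution.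

\medskip\noindent(iii) \emph{Suppose there is such an $x_0$.} By (i) it is an eigenvector of $S$, and after replacing $S$ by $S-\sigma I$ we have $Sx_0=0$; statement (i) holds for the new $S$ as well. Choose a null vector $x_1$ with $q(x_0,x_1)=1$ and a unit vector $e\perp x_0,x_1$, and write $x=Ux_0+\eta e+fx_1$. Since $Sx_0=0$, the vector $Sx$ depends only on $(\eta,f)$, and
\[
s(x)=A\eta^2+2B\eta f+Cf^2
\]
for some constants $A,B,C$. To find out which forms are possible we test $s$ on the null vectors
\[
n_\eta=-\tfrac{\eta^2}2x_0+\eta e+x_1,\qquad h(\eta):=s(n_\eta)=A\eta^2+2B\eta+C .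
\]
If $h(\eta)=0$, then $Sn_\eta\in\mathbb Rn_\eta$ by (i), so $h'(\eta)=2q(Sn_\eta,n_\eta')$ is a multiple of $q(n_\eta,n_\eta')=\frac12\frac{d}{d\eta}q(n_\eta,n_\eta)=0$. So $h$ has no simple real zero. If $A\ne0$, then either $h$ has no real zero and $B^2<AC$, or $h$ has a double zero and $s=A(\eta+\frac BAf)^2$. If $A=0$, then $B=0$ and $s=Cf^2$. Since $\eta=q(e,x)$ and $f=q(x_0,x)$, we conclude that either $B^2<AC$, or $s(x)=\varepsilon q(b,x)^2$ for some $b\in\mathfrak g$ and $\varepsilon\in\{0,1,-1\}$.

\emph{Case $B^2<AC$.} Then $s$ is definite in $(\eta,f)$ and conserved, so $\eta$ and $f$ are bounded along each solution, hence so is $Sx$. Thus $|\dot x|\le K|x|$ along the solution, and it is complete by Gronwall's inequality.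

\emph{Case $s=\varepsilon q(b,x)^2$.} Polarization gives $Sx=\varepsilon q(b,x)b$. If $\varepsilon=0$, then $\dot x=0$. Otherwise $q(b,x)^2$ is conserved, so by continuity $q(b,x)\equiv\kappa$ is constant, and $\dot x=\varepsilon\kappa\,b\times x$ is linear along the solution. Solutions are complete.

This proves Theorem~\ref{thm:dim3}. \qed

\section{The growth of incomplete geodesics on arbitrary groups}\label{sec:growth}

We prove Theorem~\ref{thm:growth} by making the heuristic of the introduction precise: if $|X|$ grows exponentially in the natural time of the flow of directions, then an invariant measure on the null cone inherits this growth, and so does some null solution. Write \eqref{eq:EA} as $\dot X=Q(X)$ with $Q$ quadratic and $|Q(X)|\le K|X|^2$, $K>0$. Let $(\cdot,\cdot)$ be the Euclidean product. For a nonzero solution, set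
\[
\upsilon=\frac X{|X|},\qquad ds=|X|\,dt,\qquad a(\upsilon)=(\upsilon,Q(\upsilon)).
\]
Since $\frac{d}{dt}|X|=(X,Q(X))/|X|=|X|^2a(\upsilon)$, we get
\begin{equation}\label{eq:sphere}
\frac{d\upsilon}{ds}=Q(\upsilon)-a(\upsilon)\upsilon,\qquad \frac{d}{ds}\log|X|=a(\upsilon).
\end{equation}
The first equation is a flow on the unit sphere. As $\langle\upsilon,Q(\upsilon)\rangle=0$, we have $\frac{d}{ds}\langle\upsilon,\upsilon\rangle=-2a(\upsilon)\langle\upsilon,\upsilon\rangle$, so the compact set $\mathcal N=\{\langle\upsilon,\upsilon\rangle=0\}$ is invariant.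

\begin{proof}[Proof of Theorem~\ref{thm:growth}]
From $\frac{d}{dt}|X|\le K|X|^2$ a solution survives for time at least $1/(K|X(t)|)$ after $t$. So
\begin{equation}\label{eq:lower}
|X(t)|\ge\frac1{K(T-t)}\to\infty\qquad(t\to T).
\end{equation}
Let $s(t)=\int_0^t|X|$. Since $a$ is bounded and $\log|X|\to\infty$, \eqref{eq:sphere} gives $s\to\infty$ as $t\to T$. Also $\langle\upsilon,\upsilon\rangle=c/|X|^2\to0$.

Suppose $\log|X|\ne o(s)$. Since $\log|X|$ is eventually positive and $a$ is bounded, there are $s_i\to\infty$ along which $\frac1{s_i}\log|X|$ converges to some $\alpha\in(0,\infty)$. After passing to a subsequence, the probability measures $\frac1{s_i}\int_0^{s_i}\delta_{\upsilon(s)}\,ds$ converge weakly to a probability measure $\mathfrak m$ on the sphere. As a limit of time averages over intervals of increasing length, $\mathfrak m$ is invariant under the flow, and it is carried by $\mathcal N$ because $\langle\upsilon,\upsilon\rangle\to0$. By \eqref{eq:sphere}, $\int a\,d\mathfrak m=\lim\frac1{s_i}\int_0^{s_i}a(\upsilon(s))\,ds=\alpha$.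

By Birkhoff's ergodic theorem, the time averages $\frac1s\int_0^sa$ along the flow converge $\mathfrak m$-almost everywhere to a function with integral $\alpha>0$. So there is $\upsilon_0\in\mathcal N$ for which the limit is some $\alpha'\ge\alpha$. Let $X$ now denote the null solution with $X(0)=\upsilon_0$. The flow on the sphere exists for all $s\ge0$, and by \eqref{eq:sphere} $|X|\ge e^{\alpha's/2}$ for large $s$. The total time $\int_0^\infty ds/|X|$ is finite, while $|X|\to\infty$. So this is an incomplete null geodesic, contrary to null-completeness. This proves the first claim.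

Finally let $|X(t)|\le C/(T-t)$ on $[0,T)$. Then $s(t)\le C\log\frac T{T-t}$, while $\log|X(t)|\ge\log\frac1{T-t}-\log K$ by \eqref{eq:lower}. So $\log|X|/s$ has lower limit at least $1/C$, and the metric is null-incomplete by the first claim. A geodesic that is incomplete in the past is covered by time reversal.
\end{proof}

\begin{remark}
In Theorem~\ref{thm:main} one can see the conclusion of Theorem~\ref{thm:growth} directly. Take the Euclidean norm for which $e_0,e_x,e_y,e_w$ is orthonormal, $c>0$, and the solution with $v(0)=e_x$, $u(0)>0$. Then $|X|^2=u^2+e^{2\alpha\theta}$, so $e^{\alpha\theta}\le|X|\le\sqrt c+2e^{\alpha\theta}$. With $I_k$, $E_k$ as in Section~\ref{sec:main}, and using $|\cos\beta\theta|=|\sin s'|\le|s'|$ for $\theta=((k+\frac12)\pi+s')/\beta$, the crossing of $I_k$ contributes to $\int|X|\,dt=\int|X|\,d\theta/u$ at least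
\[
\frac{2E_k}{\beta}\int_0^{\pi/2}\frac{ds'}{\sqrt{c+E_{k+1}^2s'^2}}=\frac{2e^{-\alpha\pi/\beta}}{\beta}\operatorname{arsinh}\frac{\pi E_{k+1}}{2\sqrt c},
\]
which is at least a positive constant times $k$ for large $k$. So $\int_0^t|X|$ is at least of order $k^2$ when $\theta\in I_k$, while $\log|X|$ is of order $k$, and $\log|X|=O\big((\int_0^t|X|)^{1/2}\big)$. The long passages, as measured by $\int|X|\,dt$, take place with the direction of $X$ near the null vectors $\pm e_y$, at which $Q$ vanishes: for fixed $\epsilon>0$ the part of $I_k$ with $|\cos\beta\theta|\ge\epsilon$ contributes only a bounded amount, because $|X|/u\le(\sqrt c+2e^{\alpha\theta})/(\epsilon e^{\alpha\theta})$ there.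
\end{remark}

\begin{thebibliography}{9}
\bibitem{source}
\emph{On The Completeness Of Pseudo-Riemannian Metrics},
\url{http://www.pphmj.com/article.php?act=art_download&art_id=553}.
\end{thebibliography}

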